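\title{A ball-homogeneous Riemannian manifold that is not locally homogeneous}

\begin{abstract}
A Riemannian manifold is ball-homogeneous if the volume of a small geodesic ball depends only on its radius. We show that such a manifold need not be locally homogeneous. The examples are explicit complete real-analytic metrics on $\mathbb{R}^{14}$, built from a round cylinder in $\mathbb{C}^4$. For metrics of this type the volume of a ball depends on the complex structure only through a quadratic form, and the symmetries of the cylinder force this form to take the same value at every center; the invariant $\operatorname{tr}(\operatorname{Ric}^4)$, on the other hand, is not constant. We obtain simply connected and compact examples in every dimension $n\ge 14$.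
\end{abstract}

\section{Introduction}

Let $(M,g)$ be a smooth connected Riemannian manifold of dimension $n$. For $m\in M$ and small $r>0$ let $V_m(r)$ be the volume of the geodesic ball $B_m(r)$ of center $m$ and radius $r$. The manifold is \emph{ball-homogeneous} if the volume of every sufficiently small ball depends only on the radius, that is, if $V_m(r)$ is independent of $m$ for all sufficiently small $r$. It is \emph{locally homogeneous} if for any two points $m,m'$ there is an isometry from a neighborhood of $m$ onto a neighborhood of $m'$ that takes $m$ to $m'$. Such an isometry carries small balls to small balls, so locally homogeneous spaces are ball-homogeneous. The converse is a question posed in \cite{CG}.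

\begin{quote}
\emph{Is a ball-homogeneous space necessarily locally homogeneous?}
\end{quote}

The volume of small balls measures curvature. With $\omega_n$ the volume of the Euclidean unit ball,
\begin{equation}\label{eq:expansion}
V_m(r)=\omega_n r^n\Bigl(1-\frac{\operatorname{scal}(m)}{6(n+2)}\,r^2+O(r^3)\Bigr),
\end{equation}
as recalled in Section~\ref{sec:density}, so a ball-homogeneous space has constant scalar curvature. For a surface with Gauss curvature $\kappa$ this reads $V_m(r)=\pi r^2\bigl(1-\frac{\kappa(m)}{12}r^2+\cdots\bigr)$; hence $\kappa$ is constant, the surface is locally isometric to a space form, and the answer in dimension $2$ is yes. In higher dimension ball-homogeneity imposes a condition at every order in $r$, and one might guess that so many conditions again force homogeneity. Against this guess, each condition is a single number, an average over all directions at $m$. We show that the averages can be constant while the geometry changes from point to point.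

Identify $\mathbb{C}^4$ with $\mathbb{R}^8$. Fix $c,s>0$ with $c^2+s^2=1$ and define $f\colon\mathbb{R}\times\mathbb{R}^3\to\mathbb{C}^4$ by
\begin{equation}\label{eq:f}
f(t,v)=(\cos t+icv_1,\ \sin t+icv_2,\ -sv_1+iv_3,\ -sv_2).
\end{equation}
On $M=\mathbb{R}_t\times\mathbb{R}^3_v\times\mathbb{C}^4_x\times\mathbb{C}_z\cong\mathbb{R}^{14}$ consider the real-analytic metric
\begin{equation}\label{eq:g}
g=dt^2+|dv|^2+|dx|^2+\Bigl|dz+\sum_{k=1}^4\bar f_k\,dx_k\Bigr|^2,
\end{equation}
where $|\cdot|^2$ of a complex-valued one-form is the sum of the squares of its real and imaginary parts. We regard $\operatorname{Ric}$ as a field of symmetric endomorphisms.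

\begin{theorem}\label{thm:main}
The manifold $(M,g)$ is complete and has injectivity radius $i_0>0$. For every $0<r\le i_0$ the volume $V_m(r)$ is independent of $m\in M$. On the other hand,
\[
\operatorname{tr}(\operatorname{Ric}^4)=\mathrm{const}-\tfrac12c^2s^2\cos^2t
\]
is not constant. Hence $(M,g)$ is ball-homogeneous but not locally homogeneous.
\end{theorem}

The range of radii is the whole interval $0<r\le i_0$, the same for all centers. Two further classes of spaces bear on the question. A manifold is \emph{curvature homogeneous} if for any two points there is a linear isometry between the tangent spaces that preserves the curvature tensor; this is weaker than local homogeneity and forces $\operatorname{tr}(\operatorname{Ric}^k)$ to be constant for every $k$. A \emph{D'Atri space} is a manifold all of whose local geodesic symmetries $\exp_m(X)\mapsto\exp_m(-X)$ preserve the volume up to sign; D'Atri spaces are ball-homogeneous by a theorem of G\"unther and Pr\"ufer.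

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(i)] For every $n\ge14$ there is a complete, real-analytic, simply connected, ball-homogeneous manifold of dimension $n$ that is not locally homogeneous, and not even curvature homogeneous.
\item[(ii)] For every $n\ge14$ there is also a compact one.
\item[(iii)] None of the manifolds $(M,g)$ of Theorem~\ref{thm:main} is a D'Atri space.
\end{enumerate}
\end{theorem}

By (iii), the examples say nothing about whether D'Atri spaces must be locally homogeneous. We make no claim about dimensions $3$ to $13$.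

\subsection*{The idea}
The metric \eqref{eq:g} is built from two independent data: a map $f$ into Euclidean space $\mathbb{R}^8$, and a complex structure $J$ on $\mathbb{R}^8$. The image of $f$ is a round cylinder, which is homogeneous under Euclidean motions, but these motions need not commute with $J$. Moving the center of a ball therefore amounts to keeping the center fixed and replacing $J$ by a conjugate $S^{-1}JS$ (Section~\ref{sec:family}). The analytic part of the proof shows that the volume of a ball depends on $J$ only through the value $Q_r(J)$ of a quadratic form $Q_r$ on the space of skew matrices, invariant under the symmetries of the cylinder that fix the center (Section~\ref{sec:volume}). We never compute $Q_r$. It is enough that invariant \emph{quadratic} forms are coarse invariants, and the smallest case shows why.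

\begin{example}\label{ex:toy}
Let the diagonal matrices $\operatorname{diag}(\epsilon_1,\epsilon_2,\epsilon_3)$, $\epsilon_j=\pm1$, act by conjugation on skew $3\times3$ matrices $L$; the entry $l_{jk}$ is multiplied by $\epsilon_j\epsilon_k$. A mixed monomial such as $l_{12}l_{13}$ is multiplied by $\epsilon_2\epsilon_3$, so it cannot occur in an invariant quadratic form, and every such form is $\lambda_{12}l_{12}^2+\lambda_{13}l_{13}^2+\lambda_{23}l_{23}^2$. Thus the matrices with $(l_{12},l_{13},l_{23})=(1,1,1)$ and $(1,1,-1)$ agree on all invariant quadratic forms. They are not conjugate, because the cubic form $l_{12}l_{13}l_{23}$ is invariant and separates them. Each component of the first matrix can be moved to the corresponding component of the second, but no single group element moves all three, and a quadratic invariant sees the components one at a time.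
\end{example}

In Section~\ref{sec:cylinder} the three coordinate lines become three subspaces of $\mathbb{R}^8$, the group becomes $O(3)\times O(3)$, and the two matrices become a curve of complex structures. The higher-degree invariant that separates them is quartic in $J$ and appears in $\operatorname{tr}(\operatorname{Ric}^4)$ (Section~\ref{sec:ricci}). Theorem~\ref{thm:more} is proved in Section~\ref{sec:more}.

\section{Geodesic balls and the volume density}\label{sec:density}

Let $D_r\subset T_mM$ be the open Euclidean ball of radius $r$. The injectivity radius $\operatorname{inj}(m)$ is the supremum of the $r$ for which $\exp_m$ is a diffeomorphism of $D_r$ onto its image; for $r\le\operatorname{inj}(m)$ this image is $B_m(r)$. On a complete manifold $\operatorname{inj}$ is a positive continuous function, and the injectivity radius of $M$ is its infimum.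

Let $\vartheta$ be the density of the pulled-back volume $\exp_m^*\operatorname{vol}$ with respect to Lebesgue measure on $T_mM$. For a unit vector $X$ and $\eta(r)=\exp_m(rX)$ we have $\vartheta(rX)=\det\bigl(\mathcal{A}(r)/r\bigr)$, where $\mathcal{A}$ is the matrix of Jacobi fields in a parallel orthonormal frame of $\dot\eta^\perp$: it solves $\mathcal{A}''+\mathcal{K}\mathcal{A}=0$, $\mathcal{A}(0)=0$, $\mathcal{A}'(0)=1$, where $\mathcal{K}(r)$ is the matrix of $R(\cdot,\dot\eta)\dot\eta$. Comparing Taylor coefficients gives $\mathcal{A}(r)=r-\frac16\mathcal{K}(0)r^3-\frac1{12}\mathcal{K}'(0)r^4+O(r^5)$, and $\operatorname{tr}\mathcal{K}=\operatorname{Ric}(\dot\eta,\dot\eta)$, so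
\begin{equation}\label{eq:density}
\vartheta(rX)=1-\tfrac16\operatorname{Ric}(X,X)\,r^2-\tfrac1{12}(\nabla_X\operatorname{Ric})(X,X)\,r^3+O(r^4).
\end{equation}
The mean of $\operatorname{Ric}(X,X)$ over the unit sphere is $\operatorname{scal}/n$, and integrating \eqref{eq:density} over $D_r$ in polar coordinates yields \eqref{eq:expansion}. The geodesic symmetry at $m$ is $X\mapsto-X$ in normal coordinates, so it preserves volume up to sign exactly when $\vartheta$ is even. The cubic term of \eqref{eq:density} must then vanish: a D'Atri space satisfies Ledger's condition $(\nabla_X\operatorname{Ric})(X,X)=0$ (D'Atri--Nickerson). Equivalently, $\operatorname{Ric}(\dot\eta,\dot\eta)$ is constant along every geodesic $\eta$.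

\section{Metrics built from a map and a complex structure}\label{sec:family}

Fix a smooth map $f\colon\mathbb{R}^d\to\mathbb{R}^K$. An \emph{orthogonal complex structure} on $\mathbb{R}^K$ is a matrix $J$ with $J^T=-J$ and $J^2=-1$. It makes $\mathbb{R}^K$ a complex vector space: $\zeta w=\zeta_1w+\zeta_2Jw$ for $\zeta=\zeta_1+i\zeta_2$. Multiplication by $e^{i\theta}$ is the orthogonal map $e^{\theta J}=\cos\theta+\sin\theta\,J$, of determinant $e^{\theta\operatorname{tr}J}=1$. Put
\[
h_J(y,w)=\langle y,w\rangle+i\langle y,Jw\rangle .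
\]
Then $h_J(Jy,w)=-\langle y,Jw\rangle+i\langle y,w\rangle=i\,h_J(y,w)$, so $h_J(e^{\theta J}y,w)=e^{i\theta}h_J(y,w)$. On $\mathbb{R}^d_b\times\mathbb{R}^K_x\times\mathbb{C}_z$ define
\begin{equation}\label{eq:gJ}
g_J=|db|^2+|dx|^2+|dz+h_J(dx,f(b))|^2 .
\end{equation}
For $\mathbb{C}^4$ with $\langle y,w\rangle=\operatorname{Re}\sum y_k\bar w_k$ and $J=i$ we have $h_J(y,w)=\sum y_k\bar w_k$, so \eqref{eq:g} is the case $b=(t,v)$, $d=4$, $K=8$.

With $z=z_1+iz_2$, the vector fields
\begin{equation}\label{eq:frame}
Y_{b_k}=\partial_{b_k},\qquad Y_{x_\alpha}=\partial_{x_\alpha}-f_\alpha\partial_{z_1}-(Jf)_\alpha\partial_{z_2},\qquad U_j=\partial_{z_j}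
\end{equation}
form an orthonormal frame. It differs from the coordinate frame by a triangular matrix with unit diagonal, so $\det g_J=1$ and the Riemannian volume is Lebesgue measure in $(b,x,z)$. Translations in $x$ and in $z$ are isometries. To move in the $b$-directions we use the Euclidean symmetries of $f$. Let $G$ be the group of pairs $(\phi,S)\in\operatorname{Isom}(\mathbb{R}^d)\times O(K)$ such that $f\circ\phi=Sf+a$ for some constant $a\in\mathbb{R}^K$, and let $G_0$ be the subgroup of pairs with $\phi(0)=0$. Neither group depends on $J$.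

\begin{lemma}\label{lem:move}
Let $(\phi,S)\in G$ with $f\circ\phi=Sf+a$. The map $\Phi(b,x,z)=\bigl(\phi(b),Sx,z-h_J(Sx,a)\bigr)$ satisfies $\Phi^*g_J=g_{S^{-1}JS}$ and $\Phi(0,0,0)=(\phi(0),0,0)$. In particular $\Phi$ is an isometry of $g_J$ if $S$ commutes with $J$.
\end{lemma}

\begin{proof}
The terms $|db|^2$ and $|dx|^2$ are preserved, and
\[
\Phi^*\bigl(dz+h_J(dx,f)\bigr)=dz-h_J(S\,dx,a)+h_J(S\,dx,Sf+a)=dz+h_J(S\,dx,Sf).
\]
Since $S$ is orthogonal, $h_J(Sy,Sw)=\langle y,w\rangle+i\langle y,S^{-1}JSw\rangle=h_{S^{-1}JS}(y,w)$.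
\end{proof}

If $f$ is linear, translations of $\mathbb{R}^d$ with $S=1$ act transitively and $g_J$ is homogeneous. In general, when $G$ is transitive on $\mathbb{R}^d$, the geometry of $g_J$ around any point is the geometry of some $g_{S^{-1}JS}$ around the origin.

Geodesics are the projections of the Hamiltonian flow on the cotangent bundle of half the squared norm of covectors. The covector $\langle\xi,db\rangle+\langle p,dx\rangle+\zeta_1dz_1+\zeta_2dz_2$ has components $\xi$, $p-\zeta f(b)$, $\zeta$ on the frame \eqref{eq:frame}, so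
\[
H=\tfrac12\bigl(|\xi|^2+|p-\zeta f(b)|^2+|\zeta|^2\bigr).
\]
Since $H$ does not depend on $x,z$, the momenta $p,\zeta$ are constant, and Hamilton's equations become
\begin{equation}\label{eq:geod}
b''=-\nabla_b\tfrac12|p-\zeta f(b)|^2,\qquad x'=p-\zeta f(b),\qquad z'=\zeta-h_J(x',f(b)),
\end{equation}
with $b'=\xi$. The components of the velocity on the frame \eqref{eq:frame} are $b'$, $x'$, $\zeta$.

\begin{lemma}\label{lem:complete}
The metric $g_J$ is complete.
\end{lemma}

\begin{proof}
The first equation of \eqref{eq:geod} involves $b$ alone. Conservation of $H$ bounds $|b'|$, so $b$ and $b'$ stay bounded in bounded time and the solution exists for all time; $x$ and $z$ are then obtained by integration. By the Hopf--Rinow theorem $g_J$ is complete.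
\end{proof}

\section{The volume of a ball is quadratic in $J$}\label{sec:volume}

Let $o=(0,0,0)$ and $F=f-f(0)$. The substitution $z\mapsto z+h_J(x,f(0))$ fixes $o$, has unit Jacobian and replaces $f$ by $F$ in \eqref{eq:gJ}; we use the new coordinate in this section. Since $F(0)=0$, the metric is Euclidean at $o$, and the exponential map at $o$ is $\mathcal{E}(\xi,p,\zeta)=(b,x,z)(1)$, the time-one value of the solution of \eqref{eq:geod} (with $F$ for $f$) that starts at $o$ with $b'(0)=\xi$. For $r\le\operatorname{inj}(o)$ it is a diffeomorphism of $D_r\subset\mathbb{R}^{d+K+2}$ onto $B_o(r)$, and its Jacobian is positive because it equals $1$ at $0$. Hence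
\begin{equation}\label{eq:Vint}
V_o(r)=\int_{D_r}\det D\mathcal{E}.
\end{equation}
The difficulty is that $J$ enters the nonlinear equation for $b$, so $\mathcal{E}$ appears to depend on $J$ in an uncontrolled way. A change of the initial data removes $J$ from that equation. We first see this in a case that can be solved.

\begin{example}\label{ex:line}
Let $d=1$ and $F(b)=ba$ with $a$ a unit vector. As $|\zeta a|=|\zeta|$, the first equation of \eqref{eq:geod} is $b''=\langle p,\zeta a\rangle-|\zeta|^2b$. Write $\zeta=\rho e^{i\theta}$ and $p=e^{\theta J}q$. Then $\langle p,\zeta a\rangle=\rho q_a$ with $q_a=\langle q,a\rangle$, and the equation $b''=\rho q_a-\rho^2b$ no longer contains $J$ or $\theta$; its solution is $b(\sigma)=\bigl(\xi\sin\rho\sigma+q_a(1-\cos\rho\sigma)\bigr)/\rho$. With $\bar b=\int_0^1b\,d\sigma$, the other two equations give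
\[
x(1)=e^{\theta J}(q-\rho\bar b\,a),\qquad z(1)=e^{i\theta}\Bigl(\rho-q_a\bar b+\rho\int_0^1b^2d\sigma-i\,\bar b\,\langle q,Ja\rangle\Bigr).
\]
So $J$ occurs in two places: in the rotation $e^{\theta J}$, and linearly in one real function.
\end{example}

The same happens for every $F$. For $(\xi,q,\rho)\in\mathbb{R}^d\times\mathbb{R}^K\times\mathbb{R}$ let $b(\sigma)$ solve
\begin{equation}\label{eq:reduced}
b''=-\nabla_b\tfrac12|q-\rho F(b)|^2,\qquad b(0)=0,\quad b'(0)=\xi;
\end{equation}
the solution is global by the argument of Lemma~\ref{lem:complete}. Put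
\[
\chi=\int_0^1(q-\rho F(b))\,d\sigma,\qquad \mu=\rho-\int_0^1\langle q-\rho F(b),F(b)\rangle\,d\sigma,\qquad \Psi=(b(1),\chi,\mu),
\]
and, for \emph{every} skew matrix $L\in\mathfrak{so}(K)$,
\[
\nu_L=-\int_0^1\langle q,LF(b)\rangle\,d\sigma,\qquad T_L=(0,\,L\chi,\,-\nu_L)^T\in\mathbb{R}^{d+K+1}.
\]
These are smooth functions of $(\xi,q,\rho)$. The map $\Psi\colon\mathbb{R}^{d+K+1}\to\mathbb{R}^{d+K+1}$ involves no complex structure, and $\nu_L$, $T_L$ are linear in $L$.

\begin{lemma}\label{lem:polar}
$\mathcal{E}(\xi,e^{\theta J}q,\rho e^{i\theta})=\bigl(b(1),\ e^{\theta J}\chi,\ e^{i\theta}(\mu+i\nu_J)\bigr)$.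
\end{lemma}

\begin{proof}
With $p=e^{\theta J}q$ and $\zeta=\rho e^{i\theta}$ we have $p-\zeta F=e^{\theta J}(q-\rho F)$. Hence $|p-\zeta F|=|q-\rho F|$, the $b$-component of the geodesic solves \eqref{eq:reduced}, and $x'=e^{\theta J}(q-\rho F)$. Next,
\[
z'=\rho e^{i\theta}-e^{i\theta}h_J(q-\rho F,F)=e^{i\theta}\bigl(\rho-\langle q-\rho F,F\rangle-i\langle q,JF\rangle\bigr),
\]
where we used $\langle F,JF\rangle=0$. Integrate over $[0,1]$.
\end{proof}

Let $D_r^+=\{(\xi,q,\rho):|\xi|^2+|q|^2+\rho^2<r^2,\ \rho>0\}$. Write $D\nu_L$ for the row vector of partial derivatives of $\nu_L$ and $\operatorname{adj}$ for the adjugate matrix, $A\operatorname{adj}(A)=(\det A)1$. Define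
\[
C(r)=2\pi\int_{D_r^+}\mu\det D\Psi,\qquad Q_r(L)=\int_{D_r^+}D\nu_L\,\operatorname{adj}(D\Psi)\,T_L .
\]
The integrands are smooth on all of $\mathbb{R}^{d+K+1}$ and the domain is bounded, so both integrals are finite. Both $C(r)$ and $Q_r$ depend on $f$ and $r$ only, and $Q_r$ is a quadratic form on $\mathfrak{so}(K)$, since $D\nu_L$ and $T_L$ are linear in $L$.

\begin{proposition}\label{prop:volume}
For every orthogonal complex structure $J$ and every $r$ at most the injectivity radius of $g_J$ at $o$, the $g_J$-ball of center $o$ and radius $r$ has volume $C(r)-2\pi Q_r(J)$.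
\end{proposition}

\begin{proof}
The map $\mathcal{P}(\xi,q,\rho,\theta)=(\xi,e^{\theta J}q,\rho e^{i\theta})$ satisfies $|\mathcal{P}|^2=|\xi|^2+|q|^2+\rho^2$ and is a diffeomorphism of $D_r^+\times(0,2\pi)$ onto the complement in $D_r$ of the null set $\{\zeta\in[0,\infty)\}$. Its derivative is block triangular, since $\zeta$ depends on $(\rho,\theta)$ only, so $\det D\mathcal{P}=\det e^{\theta J}\cdot\rho=\rho>0$. Changing variables in \eqref{eq:Vint} gives $V_o(r)=\int\det D(\mathcal{E}\circ\mathcal{P})$ over $D_r^+\times(0,2\pi)$.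

By Lemma~\ref{lem:polar}, $\mathcal{E}\circ\mathcal{P}=\mathcal{R}_\theta(\Psi,\nu_J)$, where $\mathcal{R}_\theta=1\oplus e^{\theta J}\oplus e^{i\theta}$ is linear of determinant $1$. The $\theta$-derivative is $\mathcal{R}_\theta\bigl(0,J\chi,i(\mu+i\nu_J)\bigr)=\mathcal{R}_\theta(T_J,\mu)$. Therefore
\[
\det D(\mathcal{E}\circ\mathcal{P})=\det\begin{pmatrix}D\Psi&T_J\\ D\nu_J&\mu\end{pmatrix}=\mu\det D\Psi-D\nu_J\operatorname{adj}(D\Psi)\,T_J .
\]
The second equality is the formula for a bordered determinant: for invertible $D\Psi$ it follows by eliminating the last row, and both sides are polynomials in the entries. The result does not depend on $\theta$, and integration gives the claim.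
\end{proof}

The reason for the quadratic dependence is now visible: $J$ occupies one row and one column of the Jacobian matrix, linearly, and not their common entry. For constant $f$ we have $\Psi=\mathrm{id}$, $\nu_L=0$, $Q_r=0$, and $C(r)=2\pi\int_{D_r^+}\rho$ is the Euclidean volume in cylindrical coordinates.

\begin{remark}
The identity $J^2=-1$ is what makes $\zeta F$ a rotated multiple of $F$. If $J$ is replaced in \eqref{eq:gJ} by an arbitrary skew matrix $L$, then $|\zeta_1F+\zeta_2LF|^2=\zeta_1^2|F|^2+\zeta_2^2|LF|^2$, and in general $L$ stays in the equation for $b$. So we attach no geometric meaning to $Q_r(L)$ for such $L$. Nevertheless it is essential that $Q_r$ is defined on all of $\mathfrak{so}(K)$: we shall split $J$ into blocks that are not complex structures. For the same reason the next statement needs a proof; Lemma~\ref{lem:move} gives it only for complex structures $L$ and small $r$.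
\end{remark}

\begin{proposition}\label{prop:inv}
If $(\phi,S)\in G_0$, then $Q_r(SLS^{-1})=Q_r(L)$ for all $L\in\mathfrak{so}(K)$ and $r>0$.
\end{proposition}

\begin{proof}
Since $\phi(0)=0$, the map $\phi$ is linear and orthogonal, and $F(\phi b)=f(\phi b)-f(\phi 0)=SF(b)$. The potential in \eqref{eq:reduced} satisfies $|Sq-\rho F(\phi b)|=|q-\rho F(b)|$, so if $b(\sigma)$ is the solution with data $(\xi,q,\rho)$, then $\phi b(\sigma)$ is the solution with data $(\phi\xi,Sq,\rho)$. Let $\mathcal{S}=\phi\oplus S\oplus1$ and $L'=SLS^{-1}$. Substituting $\phi b$, $Sq$, $SF$ in the definitions gives $\chi\circ\mathcal{S}=S\chi$, $\mu\circ\mathcal{S}=\mu$, and $\nu_{L'}\circ\mathcal{S}=-\int_0^1\langle Sq,SLF\rangle\,d\sigma=\nu_L$. Hence $\Psi\circ\mathcal{S}=\mathcal{S}\Psi$ and $T_{L'}\circ\mathcal{S}=\mathcal{S}T_L$, and by the chain rule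
\[
(D\Psi)\circ\mathcal{S}=\mathcal{S}\,D\Psi\,\mathcal{S}^{-1},\qquad (D\nu_{L'})\circ\mathcal{S}=D\nu_L\,\mathcal{S}^{-1}.
\]
From $\operatorname{adj}(AB)=\operatorname{adj}(B)\operatorname{adj}(A)$ and $\operatorname{adj}(\mathcal{S})=(\det\mathcal{S})\mathcal{S}^{-1}$ we get $\operatorname{adj}(\mathcal{S}A\mathcal{S}^{-1})=\mathcal{S}\operatorname{adj}(A)\mathcal{S}^{-1}$. So the integrand of $Q_r(L')$ composed with $\mathcal{S}$ is the integrand of $Q_r(L)$. Finally $\mathcal{S}$ is orthogonal and fixes $\rho$, so it preserves $D_r^+$ and Lebesgue measure.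
\end{proof}

Call a quadratic form on $\mathfrak{so}(K)$ \emph{$G_0$-invariant} if it is invariant under conjugation by $S$ for all $(\phi,S)\in G_0$.

\begin{theorem}\label{thm:principle}
Let $f\colon\mathbb{R}^d\to\mathbb{R}^K$ be smooth and $J$ an orthogonal complex structure on $\mathbb{R}^K$. Assume that $G$ is transitive on $\mathbb{R}^d$ and that $Q(S^{-1}JS)=Q(J)$ for all $(\phi,S)\in G$ and all $G_0$-invariant quadratic forms $Q$ on $\mathfrak{so}(K)$. Then $g_J$ is complete, and $V_m(r)=V_{m'}(r)$ for all points $m,m'$ and all $r\le\min(\operatorname{inj}(m),\operatorname{inj}(m'))$.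
\end{theorem}

\begin{proof}
Completeness is Lemma~\ref{lem:complete}. Let $m=(b,x,z)$ and choose $(\phi,S)\in G$ with $\phi(0)=b$. A translation in $x,z$ and Lemma~\ref{lem:move} give an isometry from $g_{S^{-1}JS}$ to $g_J$ that takes $o$ to $m$. By Proposition~\ref{prop:volume}, $V_m(r)=C(r)-2\pi Q_r(S^{-1}JS)$ for $r\le\operatorname{inj}(m)$. By Proposition~\ref{prop:inv} and the hypothesis, this equals $C(r)-2\pi Q_r(J)$, which does not depend on $m$.
\end{proof}

\begin{remark}\label{rem:one}
It suffices to check the hypothesis for one pair $(\phi_1,S_1)\in G$ with $\phi_1(0)=b$, for each $b$. Any other pair with $\phi(0)=b$ has $S=S_1S_0$ with $(\phi_1^{-1}\phi,S_0)\in G_0$, and then $Q(S^{-1}JS)=Q(S_1^{-1}JS_1)$.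
\end{remark}

\section{A cylinder in $\mathbb{C}^4$}\label{sec:cylinder}

We need a map $f$ whose group $G$ is transitive with a large stabilizer $G_0$, and a complex structure whose conjugates $S^{-1}JS$ agree with $J$ on quadratic invariants without being $G_0$-conjugate to it. For $f$ we take the cylinder over a circle. Let $\mathbb{R}^8=E_1\oplus E_2\oplus E_3$ be an orthogonal splitting with orthonormal bases $e_1,e_2$; $u_1,u_2,u_3$; $w_1,w_2,w_3$, and put
\[
f(t,v)=\gamma(t)+u(v),\qquad \gamma(t)=\cos t\,e_1+\sin t\,e_2,\qquad u(v)=\sum_k v_ku_k .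
\]
Write elements of $O(8)$ that preserve the splitting as $\operatorname{diag}(\cdot,\cdot,\cdot)$. Two families of elements of $G$ are used.
\begin{itemize}
\item Let $S_\tau$ be the rotation by the angle $\tau$ in $E_1$ and the identity on $E_2\oplus E_3$. Then $f(t+\tau,v+v_0)=S_\tau f(t,v)+u(v_0)$, so the translation by $(\tau,v_0)$ paired with $S_\tau$ lies in $G$, and $G$ is transitive.
\item For $P\in O(E_2)\cong O(3)$ and $P'\in O(E_3)$ we have $f(t,Pv)=\operatorname{diag}(1,P,P')f(t,v)$, because $f$ has no $E_3$-component. These pairs lie in $G_0$.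
\end{itemize}

Now place the splitting in $\mathbb{C}^4$, with standard complex basis $\varepsilon_1,\dots,\varepsilon_4$ and $J=i$:
\begin{gather*}
e_1=\varepsilon_1,\qquad u_1=ci\varepsilon_1-s\varepsilon_3,\qquad w_1=si\varepsilon_1+c\varepsilon_3,\qquad u_3=i\varepsilon_3,\\
e_2=\varepsilon_2,\qquad u_2=ci\varepsilon_2-s\varepsilon_4,\qquad w_2=si\varepsilon_2+c\varepsilon_4,\qquad w_3=i\varepsilon_4 .
\end{gather*}
The pair $u_1,w_1$ is an orthonormal basis of the real plane spanned by $i\varepsilon_1,\varepsilon_3$, and $u_2,w_2$ is one of the plane spanned by $i\varepsilon_2,\varepsilon_4$, so the eight vectors are orthonormal; with this basis $f$ is the map \eqref{eq:f}. Each row spans a $J$-invariant subspace, on which $J$ acts by the same formulas: for $(e,u,w,y)=(e_1,u_1,w_1,u_3)$ and for $(e,u,w,y)=(e_2,u_2,w_2,w_3)$,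
\begin{equation}\label{eq:J}
Je=cu+sw,\qquad Ju=-ce-sy,\qquad Jw=-se+cy,\qquad Jy=su-cw .
\end{equation}
Indeed, in the first row $cu_1+sw_1=i\varepsilon_1$, $iu_1=-c\varepsilon_1-si\varepsilon_3$, $iw_1=-s\varepsilon_1+ci\varepsilon_3$ and $su_1-cw_1=-\varepsilon_3$; the second row is the same with $\varepsilon_2,\varepsilon_4$. The two rows differ in one respect only: the last vector lies in $E_2$ in the first row and in $E_3$ in the second. Seen from $E_1$ the rows are alike, and this will give ball-homogeneity; the asymmetry will destroy homogeneity.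

\begin{proposition}\label{prop:blind}
Let $J^\tau=S_\tau^{-1}JS_\tau$, and let $Q$ be a quadratic form on $\mathfrak{so}(8)$ invariant under conjugation by all $\operatorname{diag}(1,P,P')$ with $P\in O(E_2)$, $P'\in O(E_3)$. Then $Q(J^\tau)=Q(J)$ for all $\tau$.
\end{proposition}

\begin{proof}
Decompose $\mathfrak{so}(8)=\mathfrak{m}_{12}\oplus\mathfrak{m}_{13}\oplus\mathfrak{m}_{23}\oplus\mathfrak{m}_0$, where $\mathfrak{m}_{jk}$ consists of the skew maps whose only nonzero blocks are $E_j\to E_k$ and $E_k\to E_j$, and $\mathfrak{m}_0$ of those preserving each $E_j$. Conjugation by $\operatorname{diag}(1,-1,1)$ and by $\operatorname{diag}(1,1,-1)$ acts on the four summands by the signs $(-,+)$, $(+,-)$, $(-,-)$, $(+,+)$. For $L,L'$ in different summands, one of the two conjugations fixes one matrix and negates the other, so the invariant bilinear form associated with $Q$ vanishes on $(L,L')$. Thus $Q$ is additive along the decomposition, as in Example~\ref{ex:toy}.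

Write $J=J_{12}+J_{13}+J_{23}+J_0$. Conjugation by $S_\tau$ preserves each summand and fixes every matrix that vanishes on $E_1$ and has image orthogonal to $E_1$. This applies to $J_{23}$, and to $J_0$ because $JE_1\perp E_1$ by \eqref{eq:J}. Hence
\[
Q(J^\tau)=Q(S_\tau^{-1}J_{12}S_\tau)+Q(S_\tau^{-1}J_{13}S_\tau)+Q(J_{23})+Q(J_0).
\]
The $E_1\to E_2$ block of $J_{12}$ is $c\iota$, where $\iota e_k=u_k$ for $k=1,2$. That of $S_\tau^{-1}J_{12}S_\tau$ is $c\iota S_\tau=P_\tau c\iota$, where $P_\tau\in SO(E_2)$ rotates the plane of $u_1,u_2$ by $\tau$ and fixes $u_3$. An element of $\mathfrak{m}_{12}$ is determined by its $E_1\to E_2$ block, the other block being minus the transpose. So $S_\tau^{-1}J_{12}S_\tau$ is the conjugate of $J_{12}$ by $\operatorname{diag}(1,P_\tau,1)$, and $Q$ takes the same value on both. The $E_1\to E_3$ block of $J_{13}$ is $e_k\mapsto sw_k$, again a multiple of an isometric embedding, so $S_\tau^{-1}J_{13}S_\tau$ is the conjugate of $J_{13}$ by $\operatorname{diag}(1,1,P'_\tau)$ with $P'_\tau$ the rotation by $\tau$ in the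 plane of $w_1,w_2$. The four terms add up to $Q(J)$.
\end{proof}

\begin{corollary}\label{cor:ball}
The manifold $(M,g)$ is complete, $i_0>0$, and $V_m(r)$ is independent of $m$ for $0<r\le i_0$.
\end{corollary}

\begin{proof}
Proposition~\ref{prop:blind} and Remark~\ref{rem:one} give the hypothesis of Theorem~\ref{thm:principle}. It remains to see that $i_0>0$. By Lemma~\ref{lem:move} with $\tau\in2\pi\mathbb{Z}$, that is $S_\tau=1$, followed by a translation, the maps
\begin{equation}\label{eq:isom}
(t,v,x,z)\mapsto\bigl(t+2\pi k,\ v+v_0,\ x+x_0,\ z+z_0-h_J(x,u(v_0))\bigr)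
\end{equation}
with $k\in\mathbb{Z}$, $v_0\in\mathbb{R}^3$, $x_0\in\mathbb{C}^4$, $z_0\in\mathbb{C}$ are isometries. They move every point into the segment $\{(t,0,0,0):0\le t\le2\pi\}$, on which the continuous function $\operatorname{inj}$ has a positive lower bound.
\end{proof}

\begin{remark}\label{rem:cs}
No single conjugation by $\operatorname{diag}(1,P,P')$ takes $J$ to $J^\tau$ unless $\tau\in\pi\mathbb{Z}$. The $E_1\to E_2$ blocks force $Pu_k=P_\tau u_k$ for $k=1,2$, as $c\ne0$. The $E_2\to E_2$ block, common to $J$ and $J^\tau$, is $u_1\mapsto-su_3$, $u_2\mapsto0$, $u_3\mapsto su_1$; as $s\neq0$ its kernel is $\mathbb{R}u_2$, and $P$ must preserve it, so $P_\tau u_2=\pm u_2$. Both conditions $c\ne0$, $s\ne0$ are needed. Let $S$ be the complex-linear map that rotates $\varepsilon_1,\varepsilon_2$ by $\tau$ and fixes $\varepsilon_3,\varepsilon_4$. If $s=0$, then $S=S_\tau\operatorname{diag}(1,P_\tau,1)$; if $c=0$, then $S=S_\tau\operatorname{diag}(1,1,P'_\tau)$. In both cases $S$ commutes with $J$ and belongs to a pair in $G$ that shifts $t$ by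 $\tau$, so $g$ is homogeneous by Lemma~\ref{lem:move}.
\end{remark}

\section{The Ricci tensor}\label{sec:ricci}

Remark~\ref{rem:cs} excludes only isometries of the form in Lemma~\ref{lem:move}. To exclude all local isometries we need a scalar curvature invariant that varies with $t$. We use $R(X,Y)=[\nabla_X,\nabla_Y]-\nabla_{[X,Y]}$ and $\operatorname{Ric}(X,Y)=\sum_E\langle R(E,X)Y,E\rangle$, the sum over an orthonormal frame. In the next lemma and its proof repeated indices are summed.

\begin{lemma}\label{lem:ricci}
Let $\alpha^j$ be one-forms on $\mathbb{R}^N_y$ and $\Omega^j_{ab}=\partial_a\alpha^j_b-\partial_b\alpha^j_a$. For the metric $|dy|^2+\sum_j(dz_j+\alpha^j)^2$ and the orthonormal frame $Y_a=\partial_a-\alpha^j_a\partial_{z_j}$, $U_j=\partial_{z_j}$,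
\[
\operatorname{Ric}(Y_b,Y_c)=-\tfrac12\Omega^j_{ba}\Omega^j_{ca},\qquad
\operatorname{Ric}(Y_b,U_j)=\tfrac12\partial_a\Omega^j_{ba},\qquad
\operatorname{Ric}(U_j,U_l)=\tfrac14\Omega^j_{ab}\Omega^l_{ab}.
\]
\end{lemma}

\begin{proof}
The only nonzero brackets are $[Y_a,Y_b]=-\Omega^j_{ab}U_j$. Koszul's formula for an orthonormal frame, $2\langle\nabla_XY,Z\rangle=\langle[X,Y],Z\rangle-\langle[Y,Z],X\rangle+\langle[Z,X],Y\rangle$, gives
\[
\nabla_{Y_a}Y_b=-\tfrac12\Omega^j_{ab}U_j,\qquad\nabla_{Y_a}U_j=\nabla_{U_j}Y_a=\tfrac12\Omega^j_{ab}Y_b,\qquad\nabla_{U_j}U_l=0 .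
\]
The functions $\Omega^j_{ab}$ do not depend on $z$, so $U_l\Omega^j_{ab}=0$ and $Y_c\Omega^j_{ab}=\partial_c\Omega^j_{ab}$.

\emph{Vertical part.} $R(U_k,U_j)U_l=0$, and $R(Y_a,U_j)U_l=-\nabla_{U_j}(\frac12\Omega^l_{ab}Y_b)=-\frac14\Omega^l_{ab}\Omega^j_{bd}Y_d$. Setting $d=a$ and summing gives $\frac14\Omega^l_{ab}\Omega^j_{ab}$.

\emph{Horizontal part.} The $U_k$-component of $R(U_k,Y_b)Y_c=\nabla_{U_k}(-\frac12\Omega^j_{bc}U_j)-\nabla_{Y_b}(\frac12\Omega^k_{cd}Y_d)$, summed over $k$, is $\frac14\Omega^k_{bd}\Omega^k_{cd}$. The $Y_d$-component of $R(Y_a,Y_b)Y_c$ is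
\[
-\tfrac14\Omega^j_{bc}\Omega^j_{ad}+\tfrac14\Omega^j_{ac}\Omega^j_{bd}+\tfrac12\Omega^j_{ab}\Omega^j_{cd},
\]
the last term coming from $-\nabla_{[Y_a,Y_b]}Y_c$. With $d=a$ the first term vanishes and the sum is $-\frac34\Omega^j_{ba}\Omega^j_{ca}$. The total coefficient is $\frac14-\frac34=-\frac12$.

\emph{Mixed part.} $R(U_k,Y_b)U_j=\nabla_{U_k}(\frac12\Omega^j_{bc}Y_c)$ has no $U_k$-component. The $Y_d$-component of $R(Y_a,Y_b)U_j$ is $\frac12\partial_a\Omega^j_{bd}-\frac12\partial_b\Omega^j_{ad}$, which for $d=a$ sums to $\frac12\partial_a\Omega^j_{ba}$.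
\end{proof}

For the metric \eqref{eq:g}, $y=(b,x)$ with $b=(t,v)$, $\alpha^1=\langle f,dx\rangle$ and $\alpha^2=\langle Jf,dx\rangle$. Let $\Lambda_1=Df$ be the $8\times4$ matrix with columns $\gamma'=-\sin t\,e_1+\cos t\,e_2$, $u_1,u_2,u_3$, and $\Lambda_2=J\Lambda_1$. Then $\Omega^j_{b_kx_\alpha}=-\Omega^j_{x_\alpha b_k}=(\Lambda_j)_{\alpha k}$ and all other components vanish. The columns of $\Lambda_j$ are orthonormal, so $\Lambda_j^T\Lambda_j=1_4$, the matrix $\Pi_1=\Lambda_1\Lambda_1^T$ is the orthogonal projection onto the tangent space $\mathbb{R}\gamma'\oplus E_2$ of the cylinder, and $\Pi_2=\Lambda_2\Lambda_2^T=J\Pi_1J^{-1}$. Lemma~\ref{lem:ricci} gives the blocks of $\operatorname{Ric}$ in the frame \eqref{eq:frame}: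
\begin{itemize}
\item $bb$: $-\frac12\sum_j\Lambda_j^T\Lambda_j=-1_4$; \quad $xx$: $A=-\frac12(\Pi_1+\Pi_2)$;
\item $bx$: $0$, since $\Omega_{b_ka}\neq0$ needs $a$ of type $x$ and $\Omega_{x_\alpha a}\ne0$ needs $a$ of type $b$;
\item $bU$: $0$, since $\Omega^j$ does not depend on $x$;
\item $xU$: the columns are $-\frac12\Delta f=\frac12\gamma$ and $-\frac12\Delta(Jf)=\frac12J\gamma$, with $\Delta=\sum_k\partial_{b_k}^2$;
\item $UU$: $\frac12\operatorname{tr}(\Lambda_j^T\Lambda_l)$, that is $2\cdot1_2$, because $\Lambda_1^TJ\Lambda_1$ is skew.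
\end{itemize}
So $\operatorname{Ric}=-1_4\oplus N$, where
\begin{equation}\label{eq:N}
N=\begin{pmatrix}A&\beta\\ \beta^T&2\cdot1_2\end{pmatrix},\qquad A=-\tfrac12(\Pi_1+\Pi_2),\qquad\beta=\tfrac12(\gamma,\ J\gamma).
\end{equation}

The relative position of the two projections is governed by the skew $4\times4$ matrix $W=\Lambda_1^T\Lambda_2=\Lambda_1^TJ\Lambda_1$, the form $\langle\cdot,J\cdot\rangle$ restricted to the tangent space of the cylinder. With $\|\cdot\|$ the Euclidean norm of a matrix,
\[
\operatorname{tr}(\Pi_1\Pi_2)=\operatorname{tr}(WW^T)=\|W\|^2,\qquad\operatorname{tr}\bigl((\Pi_1\Pi_2)^2\bigr)=\operatorname{tr}\bigl((WW^T)^2\bigr).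
\]
The first is quadratic in $J$, the second quartic. Since $\Pi_j^2=\Pi_j$ and the trace is cyclic, a word of length at most $3$ in $\Pi_1,\Pi_2$ has the trace of $\Pi_1$, $\Pi_2$ or $\Pi_1\Pi_2$. The quartic invariant first appears in $\operatorname{tr}A^4$, and this is why we take the fourth power.

\begin{proposition}\label{prop:ric4}
$\operatorname{tr}(\operatorname{Ric}^4)=\frac12\bigl(93-3c^2\bigr)-\frac12c^2s^2\cos^2t$.
\end{proposition}

\begin{proof}
Since $N^2$ is symmetric with blocks $A^2+\beta\beta^T$, $A\beta+2\beta$ and $\beta^T\beta+4\cdot1_2$,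
\[
\operatorname{tr}N^4=\|N^2\|^2=\operatorname{tr}A^4+2\|A\beta\|^2+\operatorname{tr}\bigl((\beta^T\beta)^2\bigr)+2\|A\beta+2\beta\|^2+\|\beta^T\beta+4\cdot1_2\|^2 .
\]

\emph{Terms containing $\beta$.} The vectors $\gamma,J\gamma$ are orthonormal, so $\beta^T\beta=\frac141_2$; the third term is $\frac18$ and the last is $\frac{289}8$. Conjugation by $J$ exchanges $\Pi_1$ and $\Pi_2$, so $A$ commutes with $J$ and the two columns of $\beta$ contribute equally to $\|A\beta\|^2$ and $\operatorname{tr}(\beta^TA\beta)$. We have $\Pi_1\gamma=0$. By \eqref{eq:J}, $J\gamma=c(\cos t\,u_1+\sin t\,u_2)+s(\cos t\,w_1+\sin t\,w_2)$, so $|\Pi_2\gamma|^2=|\Pi_1J\gamma|^2=c^2$. From $A\gamma=-\frac12\Pi_2\gamma$ we get $\|A\beta\|^2=\frac12|A\gamma|^2=\frac18c^2$ and $\operatorname{tr}(\beta^TA\beta)=\frac12\langle\gamma,A\gamma\rangle=-\frac14c^2$. Hence $\|A\beta+2\beta\|^2=\frac18c^2-c^2+2$, and the four terms add up to $\frac14c^2+\frac18+4-\frac74c^2+\frac{289}8=\frac{161}4-\frac32c^2$.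

\emph{The term $\operatorname{tr}A^4$.} Of the $16$ words in $(\Pi_1+\Pi_2)^4$, two are $\Pi_j^4$, of trace $4$; two alternate; the other twelve reduce cyclically to $\Pi_1\Pi_2$. Thus
\[
16\operatorname{tr}A^4=8+12\|W\|^2+2\operatorname{tr}\bigl((WW^T)^2\bigr).
\]
By \eqref{eq:J}, $Ju_1=-ce_1-su_3$ and $Ju_2=-ce_2-sw_3$, so
\[
\langle\gamma',Ju_1\rangle=c\sin t,\qquad\langle\gamma',Ju_2\rangle=-c\cos t,\qquad\langle u_3,Ju_1\rangle=-s,\qquad\langle u_3,Ju_2\rangle=0,
\]
while $\langle\gamma',Ju_3\rangle=\langle\gamma',su_1-cw_1\rangle=0$ and $\langle u_1,Ju_2\rangle=0$. In the order $(\gamma',u_3;u_1,u_2)$,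
\[
W=\begin{pmatrix}0&W_0\\-W_0^T&0\end{pmatrix},\qquad W_0=\begin{pmatrix}c\sin t&-c\cos t\\-s&0\end{pmatrix},
\]
with $\|W_0\|^2=c^2+s^2=1$ and $\det W_0=-cs\cos t$. So $\|W\|^2=2$ is constant. For a $2\times2$ matrix $B$ one has $\operatorname{tr}B^2=(\operatorname{tr}B)^2-2\det B$; applying this to $W_0W_0^T$ and $W_0^TW_0$ gives $\operatorname{tr}\bigl((WW^T)^2\bigr)=2(1-2c^2s^2\cos^2t)$. Therefore $\operatorname{tr}A^4=\frac1{16}(36-8c^2s^2\cos^2t)$. Adding the block $-1_4$, which contributes $4$, we obtain $4+\frac{161}4+\frac94-\frac32c^2-\frac12c^2s^2\cos^2t$.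
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The statements on completeness, $i_0$ and $V_m(r)$ are Corollary~\ref{cor:ball}, and the formula for $\operatorname{tr}(\operatorname{Ric}^4)$ is Proposition~\ref{prop:ric4}. Local isometries preserve $\operatorname{tr}(\operatorname{Ric}^4)$. As $cs\ne0$, this function is nonconstant on every nonempty open set, so neither $M$ nor any nonempty open subset of it is locally homogeneous.
\end{proof}

\section{Products, compact quotients and the D'Atri property}\label{sec:more}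

\begin{proof}[Proof of Theorem~\ref{thm:more}]
(i) Take the Riemannian product $M\times\mathbb{R}^k$, $k=n-14$; it is complete, real-analytic and diffeomorphic to $\mathbb{R}^n$. The squared distance in a product is the sum of the squared distances, so by Fubini's theorem
\[
V_{(m,y_0)}(r)=\int_{|y|<r}V_m\Bigl(\sqrt{r^2-|y|^2}\Bigr)\,dy,
\]
which is independent of $(m,y_0)$ for $r\le i_0$. The Ricci tensor is $\operatorname{Ric}_M\oplus0$, so $\operatorname{tr}(\operatorname{Ric}^4)$ is the same nonconstant function, and the product is not curvature homogeneous.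

(ii) We need a discrete cocompact group among the isometries \eqref{eq:isom}; the point is to choose $c,s$ so that the correction term in $z$ respects a lattice. Let $c=s=1/\sqrt2$ and $\mathcal{L}=\sqrt2\,\mathbb{Z}\times\sqrt2\,\mathbb{Z}\times\mathbb{Z}$. For $v_0=(v_1,v_2,v_3)\in\mathcal{L}$ the vector $u(v_0)=(icv_1,\,icv_2,\,-sv_1+iv_3,\,-sv_2)$ lies in $\mathbb{Z}[i]^4$. Let $\Gamma$ be the set of maps \eqref{eq:isom} with $k\in\mathbb{Z}$, $v_0\in\mathcal{L}$, $x_0\in\mathbb{Z}[i]^4$, $z_0\in\mathbb{Z}[i]$. Applying $(k,v_0,x_0,z_0)$ and then $(k',v_0',x_0',z_0')$ gives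
\[
\bigl(k+k',\ v_0+v_0',\ x_0+x_0',\ z_0+z_0'-h_J(x_0,u(v_0'))\bigr),
\]
and the inverse of $(k,v_0,x_0,z_0)$ is $\bigl(-k,-v_0,-x_0,-z_0-h_J(x_0,u(v_0))\bigr)$. Since $h_J(y,w)=\sum y_k\bar w_k$ maps $\mathbb{Z}[i]^4\times\mathbb{Z}[i]^4$ into $\mathbb{Z}[i]$, the set $\Gamma$ is a group.

On $(t,v,x)$ the group acts by lattice translations. An element with a fixed point has $k=0$, $v_0=0$, $x_0=0$, and then $z_0=0$; so the action is free. If an element maps a point of a compact set into that set, there are finitely many choices for $(k,v_0,x_0)$, and for each of them $z_0$ is bounded; so the action is properly discontinuous. Every point can be moved into a fixed compact box by first choosing $(k,v_0,x_0)$ and then $z_0$; so the action is cocompact. Let $\mathbb{Z}^{n-14}$ act on $\mathbb{R}^{n-14}$ by translations. Then $\bar M=(M\times\mathbb{R}^{n-14})/(\Gamma\times\mathbb{Z}^{n-14})$ is a compact manifold, the product of $M/\Gamma$ with a flat torus, and the projection $\varpi$ is a Riemannian covering.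

Let $r$ be at most $i_0$ and at most the injectivity radius of $\bar M$, which is positive by compactness. Under the identification of tangent spaces by $d\varpi$ we have $\exp_{\varpi(m)}=\varpi\circ\exp_m$, and the left side is injective on $D_r$. So $\varpi$ maps $B_m(r)=\exp_m(D_r)$ bijectively onto $B_{\varpi(m)}(r)$, and being a local isometry it preserves the volume. By (i), $\bar M$ is ball-homogeneous, and $\operatorname{tr}(\operatorname{Ric}^4)$ is not constant on it.

(iii) By Section~\ref{sec:density} it suffices to find a geodesic $\eta$ along which $\operatorname{Ric}(\dot\eta,\dot\eta)$ is not constant. Take $\zeta=0$, $p=e_1$ in \eqref{eq:geod}. Then $b''=0$ and $x'=e_1$, so there is a geodesic with $b=(t,0)$, parametrized by $t$, whose velocity has components $\partial_t$, $e_1$, $0$ on the frame \eqref{eq:frame}. By \eqref{eq:N},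
\[
\operatorname{Ric}(\dot\eta,\dot\eta)=-1+\langle e_1,Ae_1\rangle=-1-\tfrac12\bigl(|\Pi_1e_1|^2+|\Pi_1Je_1|^2\bigr)=-1-\tfrac12(\sin^2t+c^2),
\]
because $\langle e_1,\gamma'\rangle=-\sin t$, $e_1\perp E_2$, and $\Pi_1Je_1=cu_1$. This is not constant.
\end{proof}

\begin{thebibliography}{9}
\bibitem{CG} L.~A.~Cordero, E.~Garc\'{\i}a-R\'{\i}o (Editors), \texttt{https://libros-xestion.usc.gal/index.php/spic/catalog/view/491/531/910-1}
\end{thebibliography}
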